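\title{The $q,t$-Fu\ss{}--Catalan numbers of types $E_7$ and $E_8$ do not count positive Shi regions}

\begin{abstract}
Let a Weyl group $W$ act diagonally on two copies of its reflection representation, and let $A$ be the ideal generated by the alternating polynomials. The $q,t$-Fu\ss{}--Catalan number $\mathrm{Cat}^{(m)}(W;q,t)$ is the bigraded Hilbert series of the space of minimal generators of $A^m$. A conjecture, known in type $A$, states that its specialization at $t=1$ is the coheight generating function of the positive regions of the extended Shi arrangement. We show that the conjecture fails for $E_7$ and $E_8$ and all large $m$, already at $q=1$: the number of generators of $A^m$ grows at least like $m^{11}$, while the number of regions is a polynomial in $m$ of degree $7$, respectively $8$. The proof shows that if $-1\in W$ and the blow-up along $A$ has small fibers, then the sum of the reflections acts in every irreducible representation by an integer with the parity of the rank. A character of degree $512$ of $W(E_7)$ violates this condition.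
\end{abstract}

\section{Introduction}

\subsection{The conjecture}

Let $V$ be a real Euclidean space of dimension $r$ with inner product $(\cdot,\cdot)$, and let $W\subseteq O(V)$ be a finite group generated by reflections that acts essentially, that is, without nonzero fixed vectors. The number $r$ is the rank of $W$, and $N$ denotes the number of reflections in $W$. The group acts diagonally on $V\oplus V$, hence on
\[
\mathcal O=\mathbb C[V\oplus V]=\mathbb C[x_1,\dots,x_r,p_1,\dots,p_r],
\]
where the $x_i$ and the $p_i$ are the coordinates on the two copies of $V$ with respect to one orthonormal basis. A polynomial $f\in\mathcal O$ is \emph{alternating} if $w(f)=\det(w)f$ for all $w\in W$. Let $A\subset\mathcal O$ be the ideal generated by the alternating polynomials and $\mathfrak m$ the ideal generated by all the variables. For $m\ge0$ put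
\[
M^{(m)}=A^m/\mathfrak mA^m .
\]
By the graded Nakayama lemma, a homogeneous basis of $M^{(m)}$ lifts to a minimal system of generators of $A^m$. So $M^{(m)}$ is finite-dimensional, and its components $M^{(m)}_{a,b}$ of $x$-degree $a$ and $p$-degree $b$ record the bidegrees of the generators. The \emph{$q,t$-Fu\ss{}--Catalan number} is
\[
\mathrm{Cat}^{(m)}(W;q,t)=\sum_{a,b}\dim M^{(m)}_{a,b}\,q^at^b\qquad(m\ge1).
\]

Now let $W$ be a Weyl group, with crystallographic root system $\Phi$ and positive roots $\Phi^+$, so that $N=|\Phi^+|$. The \emph{extended Shi arrangement} $\mathrm{Shi}^{(m)}(\Phi)$ consists of the hyperplanes $H_\alpha^k=\{z\in V:(z,\alpha)=k\}$ with $\alpha\in\Phi^+$ and $-m<k\le m$. Its \emph{regions} are the connected components of the complement of their union, and a region is \emph{positive} if it lies in the fundamental chamber $\{z:(z,\alpha)>0\text{ for all }\alpha\in\Phi^+\}$. The \emph{height} $\mathrm{ht}(R)$ of a positive region $R$ is the number of hyperplanes of the arrangement that separate $R$ from the fundamental alcove $\{z:0<(z,\alpha)<1\text{ for all }\alpha\in\Phi^+\}$, and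 its \emph{coheight} is $\mathrm{coh}(R)=mN-\mathrm{ht}(R)$. By a theorem of Athanasiadis, for irreducible $W$ with Coxeter number $h$ and degrees $d_1,\dots,d_r$ the number of positive regions is
\begin{equation}\label{eq:ath}
\prod_{i=1}^r\frac{d_i+mh}{d_i}.
\end{equation}
The following conjecture is posed in \cite{Stump}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every Weyl group $W$ and every $m\ge1$,}
\begin{equation}\label{eq:conj}
\mathrm{Cat}^{(m)}(W;q,1)=\sum_{R}q^{\mathrm{coh}(R)},
\end{equation}
\emph{where $R$ ranges over the positive regions of $\mathrm{Shi}^{(m)}(\Phi)$.}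
\medskip

In type $A_1$ the group $\{\pm1\}$ acts on $\mathbb C[x,p]$, the alternating polynomials are the odd ones, and $A=(x,p)$. The monomials of degree $m$ form a basis of $M^{(m)}$, so the left side of \eqref{eq:conj} is $1+q+\dots+q^m$. The positive regions are the intervals on which $(z,\alpha)$ lies in $(0,1),\dots,(m-1,m),(m,\infty)$, of coheights $m,\dots,1,0$, and the two sides agree. In type $A_2$ with $m=1$, the minimal generators of $A$ have bidegrees $(3,0)$, $(2,1)$, $(1,2)$, $(0,3)$, $(1,1)$, so the left side is $1+2q+q^2+q^3$. In the coordinates $a=(z,\alpha_1)$, $b=(z,\alpha_2)$ the chamber is the positive quadrant, and the lines $a+b=1$, $a=1$, $b=1$ cut it into five regions of heights $0,1,2,2,3$; again the two sides agree. The conjecture is known to hold in type $A$, and we use this fact.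

\subsection{Growth in $m$ and the results}

At $q=1$ the conjecture says that $A^m$ needs exactly \eqref{eq:ath} generators, a polynomial in $m$ of degree $r$. The growth of the number of generators of $A^m$ is a geometric invariant, defined for every finite real reflection group. The \emph{fiber cone} $F(W)=\bigoplus_{m\ge0}M^{(m)}$ is a graded $\mathbb C$-algebra generated in degree $1$. Let
\[
\lambda(W)=\dim F(W)
\]
be its Krull dimension. By Hilbert's theorem $\dim M^{(m)}$ agrees for $m\gg0$ with a polynomial of degree $\lambda(W)-1$. This number is also the dimension of the fiber over $0$ of the blow-up of $V_{\mathbb C}\oplus V_{\mathbb C}$ along $A$, which gives $\lambda(W)\le2r$ for $r\ge1$ (Section~\ref{sec:blowup}). For an irreducible Weyl group the conjecture predicts $\lambda(W)=r+1$: the fiber should have half the dimension of the blow-up.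

\begin{theorem}\label{thm:main}
We have $\lambda(E_7)\ge12$ and $\lambda(E_8)\ge12$. Hence for $W$ of type $E_7$ or $E_8$ and $m\gg0$, $\dim M^{(m)}$ is a polynomial in $m$ of degree at least $11$, whereas the number \eqref{eq:ath} of positive regions has degree $7$, respectively $8$. There is an $m_0$ such that \eqref{eq:conj} fails for $E_7$ and $E_8$ and all $m\ge m_0$.
\end{theorem}

The lower bound comes from a condition on characters. For an irreducible character $\chi$ of $W$ let
\[
\kappa_\chi=\sum_s\frac{\chi(s)}{\chi(1)},
\]
the sum running over the reflections; this is the scalar by which the central element $\sum_ss$ of the group algebra acts in the representation with character $\chi$. A \emph{parabolic subgroup} of $W$ is the pointwise stabilizer of a subset of $V$; the group $W$ itself is one. By Steinberg's theorem a parabolic subgroup $W'$ is generated by reflections. It acts essentially on the orthogonal complement of its fixed space, and $\operatorname{rk}W'$ and $\lambda(W')$ refer to this action. Consider the condition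
\begin{equation}\tag{H}\label{eq:H}
\lambda(W')<2\operatorname{rk}W'\quad\text{for all parabolic subgroups }W'\subseteq W\text{ of rank}\ge2 .
\end{equation}

\begin{theorem}\label{thm:parity}
Let $W$ be a finite real reflection group of rank $r$ that satisfies \eqref{eq:H}. Then $\kappa_\chi\in\mathbb Z$ for every irreducible character $\chi$ of $W$. If moreover $-1\in W$, then $\kappa_\chi\equiv r\pmod2$.
\end{theorem}

The content of this theorem is the parity. Integrality holds for every $W$: the number $\kappa_\chi$ is rational because each $\chi(s)$ is an integer, and it is an algebraic integer because class sums act by algebraic integers. Our proof gives both assertions at once. The group $W(E_7)$ contains $-1$, has odd rank, and has an irreducible character with $\kappa_\chi=0$; so \eqref{eq:H} fails for it. To locate the failure we need an upper bound in type $D$.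

\begin{theorem}\label{thm:supp}
\textup{(a)} $\lambda(D_n)\le n+1$ for $n\ge4$.
\textup{(b)} $\lambda(E_6)=12$ or $\lambda(E_7)=14$; these are the maximal possible values.
\end{theorem}

\subsection{Outline}

Condition \eqref{eq:H} says that the blow-up along $A$ has no exceptional divisors except over the fixed spaces of reflections, where $W$ looks like $A_1$. Consequently the powers of $A$ are, up to integral closure, cut out by one condition per reflection (Sections~\ref{sec:blowup} and~\ref{sec:closure}). We then deform the ring $S$ of invariants and the module $E$ of alternating polynomials to a ring $\mathcal S$ and a module $\mathcal E$ of rational functions (Section~\ref{sec:def}). A torus $T=\mathbb C^*$ acts, the function $\mu=\sum x_ip_i$ lies in $\mathcal S$, and every $\chi$ gives a $T$-fixed point of $\operatorname{Spec}\mathcal S$ with $\mu=c(N-\kappa_\chi)$, where $c$ is the deformation parameter. On the other hand, each $\theta\in\mathcal E$ of $T$-weight $k$ gives a derivation $X_\theta$ with $X_\theta(\mu)=\mu-c(N+k)$. If $X_\theta$ is regular near a fixed point, then $\mu=c(N+k)$ there, so $\kappa_\chi=-k$,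 and the parity of $k$ is forced by the action of $-1$. Regularity can be checked one reflection at a time, and \eqref{eq:H} guarantees that this is enough (Sections~\ref{sec:local} and~\ref{sec:der}). Section~\ref{sec:rankone} carries all this out in rank one. Section~\ref{sec:D} treats type $D$ and Section~\ref{sec:E} type $E$. From now on $s$ and $t$ denote reflections, $S=\mathcal O^W$, $E\subset\mathcal O$ is the $S$-module of alternating polynomials, so that $A=\mathcal OE$, and $K=\operatorname{Frac}\mathcal O$.

\section{Fibers of the blow-up}\label{sec:blowup}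

For a nonzero ideal $I=(a_1,\dots,a_k)$ of $\mathcal O$ with all $a_i\ne0$, the blow-up $\mathrm{Bl}_I=\operatorname{Proj}\bigoplus_mI^m$ is an irreducible variety of dimension $2r$, projective over $\operatorname{Spec}\mathcal O$ and isomorphic to it outside $V(I)$. It is covered by the charts $\operatorname{Spec}\mathcal O[I/a_i]$, and it is the closure in $\operatorname{Spec}\mathcal O\times\mathbb P^{k-1}$ of the graph of $z\mapsto[a_1(z):\dots:a_k(z)]$ over any dense open set disjoint from $V(I)$. Its fiber over a prime $P$ with residue field $\kappa(P)$ is $\operatorname{Proj}$ of the graded $\kappa(P)$-algebra $\bigoplus_mI_P^m/PI_P^m$. We write $\lambda(I_P)$ for the Krull dimension of this algebra, so that the fiber has dimension $\lambda(I_P)-1$. In particular $\lambda(W)=\lambda(A_{\mathfrak m})$. For $r\ge1$ the fiber over $0$ is a proper closed subset of $\mathrm{Bl}_A$, hence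
\begin{equation}\label{eq:upper}
\lambda(W)\le2r .
\end{equation}

The other fibers are governed by parabolic subgroups. The stabilizer $W_z$ of a point $z\in V_{\mathbb C}\oplus V_{\mathbb C}$ is the stabilizer of four vectors of $V$, the real and imaginary parts of its two components, so it is parabolic. If $Z\subseteq V_{\mathbb C}\oplus V_{\mathbb C}$ is closed and irreducible, a general point of $Z$ has as stabilizer the pointwise stabilizer of $Z$, because each of the finitely many other group elements fixes only a proper closed subset of $Z$. For a subgroup $G\subseteq W$ let $A(G)\subseteq\mathcal O$ be the ideal generated by the $G$-alternating polynomials, those with $w(g)=\det(w)g$ for $w\in G$.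

\begin{lemma}\label{lem:local}
Let $z\in V_{\mathbb C}\oplus V_{\mathbb C}$ have maximal ideal $\mathfrak m_z$. Then $A\mathcal O_z=A(W_z)\mathcal O_z$ in the local ring $\mathcal O_z$.
\end{lemma}

\begin{proof}
Put $J=A(W_z)\mathcal O_z$. An alternating polynomial is $W_z$-alternating, so $A\mathcal O_z\subseteq J$. For the converse we approximate a $W_z$-alternating polynomial $g$ at $z$ by an alternating one. By the Artin--Rees lemma there is an $n$ with $J\cap\mathfrak m_z^n\mathcal O_z\subseteq\mathfrak m_zJ$. By the Chinese remainder theorem there is an $a\in\mathcal O$ with $a\equiv1\bmod\mathfrak m_z^n$ and $a\in\mathfrak m_{z'}^n$ for all $z'\in Wz\setminus\{z\}$. Since $W_z$ fixes $z$ and permutes the $z'$, averaging makes $a$ invariant under $W_z$. The polynomial $f=\sum_{w\in W}\det(w)\,w(ag)$ is alternating. Its terms with $w\in W_z$ equal $ag\equiv g\bmod\mathfrak m_z^n$. For $w\notin W_z$ we have $a\in\mathfrak m^n_{w^{-1}z}$, so $w(a)\in\mathfrak m_z^n$. Hence $f-|W_z|\,g\in J\cap\mathfrak m_z^n\mathcal O_z\subseteq\mathfrak m_zJ$. Thus $J=A\mathcal O_z+\mathfrak m_zJ$, and Nakayama's lemma gives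 $J=A\mathcal O_z$.
\end{proof}

For a reflection $s$ let $I_s\subset\mathcal O$ be the prime ideal of the fixed space $(V_{\mathbb C}\oplus V_{\mathbb C})^s$; if $x_1$ is the coordinate normal to the mirror of $s$, then $I_s=(x_1,p_1)$. An alternating polynomial satisfies $f(z)=-f(z)$ at a point fixed by $s$, so $A\subseteq I_s$. At a point with trivial stabilizer Lemma~\ref{lem:local} gives $A\mathcal O_z=\mathcal O_z$. At a general point $z$ of $V(I_s)$ the stabilizer is $\{1,s\}$, and $A(\{1,s\})=I_s$ because $x_1$ and $p_1$ are $s$-alternating. Localizing further,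
\begin{equation}\label{eq:generic}
A\mathcal O_{I_s}=I_s\mathcal O_{I_s}.
\end{equation}

\begin{lemma}\label{lem:fibers}
\textup{(a)} Let $P\supseteq A$ be a prime of $\mathcal O$ and $W'$ the pointwise stabilizer of $V(P)$. Then $W'$ is parabolic of rank $r'\ge1$, $\operatorname{ht}P\ge2r'$, and $\lambda(A_P)=\lambda(W')$.

\textup{(b)} $\lambda(W')\le\lambda(W)$ for every parabolic subgroup $W'\subseteq W$.
\end{lemma}

\begin{proof}
(a) The group $W'$ is the stabilizer of a general point $z$ of $V(P)$; it is parabolic, and nontrivial because $z\in V(A)$. Let $V'=(V^{W'})^\perp$, $\mathcal O'=\mathbb C[V'\oplus V']$ with the maximal ideal $\mathfrak m'$ of $0$, and let $A'\subset\mathcal O'$ be the ideal generated by the $W'$-alternating polynomials. Then $\mathcal O$ is a polynomial ring over $\mathcal O'$ in variables fixed by $W'$, so $A(W')=A'\mathcal O$. Lemma~\ref{lem:local} at $z$, localized at $P\subseteq\mathfrak m_z$, gives $A_P=A'\mathcal O_P$. Since $V(P)$ lies in the fixed space of $W'$, which is $V(\mathfrak m'\mathcal O)$ and has codimension $2r'$, we get $\operatorname{ht}P\ge2r'$ and $P\cap\mathcal O'=\mathfrak m'$.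 As $\mathcal O_P$ is flat over $\mathcal O'$, we have $A_P^m=A'^m\otimes_{\mathcal O'}\mathcal O_P$, and therefore
\[
A_P^m/PA_P^m=A'^m\otimes_{\mathcal O'}\kappa(P)=M^{(m)}(W')\otimes_{\mathbb C}\kappa(P).
\]
The two fiber cones have the same Hilbert function, hence the same dimension.

(b) We may assume $W'\neq1$, since $\lambda=1$ for the trivial group. As $\mathrm{Bl}_A\to\operatorname{Spec}\mathcal O$ is proper, the set of points whose fiber has dimension at least $\lambda(W')-1$ is closed. A general point of the linear space $(V_{\mathbb C}\oplus V_{\mathbb C})^{W'}$ has as stabilizer the pointwise stabilizer of $V^{W'}$, which is $W'$ because $W'$ is parabolic. By (a) such a point lies in the closed set, hence so does $0$.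
\end{proof}

\begin{lemma}\label{lem:product}
$\lambda(W_1\times W_2)-1=(\lambda(W_1)-1)+(\lambda(W_2)-1)$, and $\lambda(A_k)=k+1$.
\end{lemma}

\begin{proof}
For $W_1\times W_2$ we have $\mathcal O=\mathcal O_1\otimes\mathcal O_2$ and $E=E_1\otimes E_2$, so $A^m=A_1^m\otimes A_2^m$. Dividing by $\mathfrak mA^m=\mathfrak m_1A_1^m\otimes A_2^m+A_1^m\otimes\mathfrak m_2A_2^m$ gives $M^{(m)}=M_1^{(m)}\otimes M_2^{(m)}$, and the degrees of the Hilbert polynomials add. In type $A_k$ the conjecture holds, so $\dim M^{(m)}$ equals \eqref{eq:ath}, which has degree $k$.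
\end{proof}

\section{Powers of $A$ up to integral closure}\label{sec:closure}

Put $A^{(0)}=\mathcal O$ and $A^{(m)}=\bigcap_sI_s^m$ for $m\ge1$. This is the ideal of polynomials that vanish to order $m$ along the fixed space of every reflection. It contains $A^m$, and membership in it is tested one reflection at a time. We show that under \eqref{eq:H} it is not much larger than $A^m$.

Recall that $f\in\mathcal O$ is \emph{integral} over an ideal $I$ if $f^n+b_1f^{n-1}+\dots+b_n=0$ for some $b_i\in I^i$, and that these $f$ form an ideal $\overline I\supseteq I$. We use two standard facts. \emph{Valuative criterion:} $f\in\overline I$ if and only if $f\in I\mathcal V$ for every valuation ring $\mathcal V\supseteq\mathcal O$ of $K$. \emph{Rees algebra:} $\bigoplus_m\overline{I^m}\tau^m$ is the integral closure of $\bigoplus_mI^m\tau^m$ in $\mathcal O[\tau]$, and it is a finite module over $\bigoplus_mI^m\tau^m$, because normalization of a finitely generated domain over $\mathbb C$ is finite. The next lemma reduces the valuative criterion to the exceptional divisors of the normalized blow-up. Let $I=(a_1,\dots,a_k)$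 with all $a_i\ne0$, let $R_i=\mathcal O[I/a_i]$, and let $\bar R_i$ be its normalization, which is finite over $R_i$. A \emph{test ring} of $I$ is a localization $(\bar R_i)_{\mathfrak q}$ at a height one prime $\mathfrak q\ni a_i$. It is a discrete valuation ring of $K$ containing $\mathcal O$.

\begin{lemma}\label{lem:val}
If $f\in\mathcal O$ lies in $I^m\mathcal V$ for every test ring $\mathcal V$ of $I$, then $f\in\overline{I^m}$.
\end{lemma}

\begin{proof}
Fix $i$. We have $IR_i=a_iR_i$, so $f/a_i^m\in(\bar R_i)_{\mathfrak q}$ for every height one prime $\mathfrak q\ni a_i$ by assumption, and for $\mathfrak q\not\ni a_i$ because $a_i$ is then a unit. A normal Noetherian domain is the intersection of its localizations at height one primes, so $f\in a_i^m\bar R_i$. Now let $\mathcal V'\supseteq\mathcal O$ be any valuation ring of $K$. Choose $i$ such that $a_i$ has minimal value. Then $I\mathcal V'=a_i\mathcal V'$, so $R_i\subseteq\mathcal V'$, and $\bar R_i\subseteq\mathcal V'$ because $\mathcal V'$ is normal. Hence $f\in a_i^m\mathcal V'=I^m\mathcal V'$, and the valuative criterion applies.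
\end{proof}

\begin{proposition}\label{prop:closure}
If $W$ satisfies \eqref{eq:H}, then $A^{(m)}\subseteq\overline{A^m}$ for all $m\ge1$.
\end{proposition}

\begin{proof}
Let $\mathcal V=(\bar R_i)_{\mathfrak q}$ be a test ring of $A$ and $P=\mathfrak q\cap\mathcal O$. Then $P\supseteq A$, because $A\subseteq a_iR_i\subseteq\mathfrak q$. We show that $P=I_s$ for some $s$. A prime of height $j$ in a finitely generated domain of dimension $2r$ over $\mathbb C$ has residue field of transcendence degree $2r-j$. Applied to $\mathfrak q$ and $P$, this gives
\[
\operatorname{tr.deg}_{\kappa(P)}\kappa(\mathfrak q)=(2r-1)-(2r-\operatorname{ht}P)=\operatorname{ht}P-1 .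
\]
The field $\kappa(\mathfrak q)$ is finite over the residue field of $\mathfrak q\cap R_i$, which is a point of the fiber of $\mathrm{Bl}_A$ over $P$. So this fiber has dimension at least $\operatorname{ht}P-1$, that is, $\lambda(A_P)\ge\operatorname{ht}P$. With $W'$ and $r'$ as in Lemma~\ref{lem:fibers}(a) we obtain $\lambda(W')\ge\operatorname{ht}P\ge2r'$. By \eqref{eq:H} this forces $r'=1$. Then $W'=\{1,s\}$, $\lambda(W')=2$, and $P$ is a prime of height $2$ containing $I_s$, so $P=I_s$. Elements of $\mathcal O\setminus I_s$ are units of $\mathcal V$, so $\mathcal V\supseteq\mathcal O_{I_s}$, and \eqref{eq:generic} gives $A^{(m)}\subseteq I_s^m\mathcal O_{I_s}=A^m\mathcal O_{I_s}\subseteq A^m\mathcal V$. Lemma~\ref{lem:val} finishes the proof.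
\end{proof}

This is the only place where \eqref{eq:H} enters the proof of Theorem~\ref{thm:parity}.

\section{The argument in rank one}\label{sec:rankone}

Let $W=\{1,t\}=\{\pm1\}$ act on $\mathcal O=\mathbb C[x,p]$. Then $N=1$, $S=\mathbb C[x^2,xp,p^2]$, $E=Sx+Sp$, and $\kappa_\chi=1$ for the trivial character and $\kappa_\chi=-1$ for the sign character. The formulas of this section are used again, at each reflection, in the general proof.

Give $x$ weight $1$ and $p$ weight $-1$. A $\mathbb Z$-grading of a finitely generated $\mathbb C$-algebra is the same as an action of $T=\mathbb C^*$ on its spectrum. A closed point is fixed by $T$ exactly when its maximal ideal is homogeneous; since the residue field $\mathbb C$ then sits in weight $0$, this happens exactly when all elements of nonzero weight vanish at the point. The cone $\operatorname{Spec}S$ has a single fixed point, which cannot distinguish the two characters. So we deform. Fix, here and in the rest of the paper, a number $c\ne0$ (one may take $c=1$), and put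
\[
u=x^2,\qquad\mu=xp,\qquad\eta=p-\frac{2c}x,\qquad v=p\eta=p^2-\frac{2cp}x .
\]
These have weights $2,0,-1,-2$; the elements $u,\mu,v$ are even under $t$ and $\eta$ is odd. Substituting $p=\eta+2c/x$ where needed gives
\begin{equation}\label{eq:rel}
\mu^2=uv+2c\mu,\qquad\mu x=u\eta+2cx,\qquad\mu\eta=xv,\qquad v=\eta^2+\frac{2c\eta}x .
\end{equation}
Let $\mathcal S=\mathbb C[u,\mu,v]$ and $\mathcal E=\mathcal Sx+\mathcal S\eta$; Example~\ref{ex:rankone} explains these choices. The surface $\operatorname{Spec}\mathcal S$ is the quadric $(\mu-c)^2=uv+c^2$. It has two fixed points, $u=v=0$ with $\mu=0$ or $\mu=2c$, and these are the values $c(N-\kappa_\chi)$.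

We now recover the two values from $\mathcal E$. For $\theta\in\mathcal E$ the ring $\bigcup_j\theta^{-j}\mathcal E^j$ is a chart of the blow-up of $\operatorname{Spec}\mathcal S$ along $\mathcal E$. With $\zeta=\eta/x$ and $\sigma=x/\eta=\zeta^{-1}$ we have
\begin{equation}\label{eq:charts}
\mu=u\zeta+2c,\qquad v=u\zeta^2+2c\zeta,\qquad\mu=\sigma v,\qquad u\zeta=\sigma v-2c .
\end{equation}
So the chart for $\theta=x$ is $\mathcal S[\zeta]=\mathbb C[u,\zeta]$, and the chart for $\theta=\eta$ is $\mathcal S[\sigma]=\mathbb C[\sigma,v]$, since $u=\sigma(\sigma v-2c)$. Let $\{f,g\}=\partial_pf\,\partial_xg-\partial_xf\,\partial_pg$ and $\{\log g,f\}=\{g,f\}/g$. From $\zeta=p/x-2c/x^2$ we get $\{\zeta,u\}=x^{-1}\partial_x(x^2)=2$. Since $\sigma$ Poisson-commutes with $\zeta$, the second formula in \eqref{eq:charts} gives $\{v,\sigma\}=\zeta^2\{u,\zeta^{-1}\}=-\{u,\zeta\}$. Thus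
\begin{equation}\label{eq:brackets}
\{\zeta,u\}=2,\qquad\{v,\sigma\}=2 .
\end{equation}

For $c=0$ the Euler derivation $E_p=p\,\partial_p$ preserves $S$ and fixes $\mu$. For $c\ne0$ it does not preserve $\mathcal S$: we have $E_pv=2v+2cp/x$, and $E_p\zeta=p/x=\zeta+2c/u$ has a pole on the first chart. The pole is cancelled by a Hamiltonian term. Since $\{\log x,f\}=-x^{-1}\partial_pf$, we have $\{\log x,\zeta\}=-1/u$. Define
\[
X^1=E_p+2c\{\log x,\cdot\},\qquad X^2=X^1-c\{\log\sigma,\cdot\}.
\]
Then $X^1u=0$ and $X^1\zeta=\zeta$, so $X^1\sigma=-\sigma$ and $X^1v=2u\zeta^2+2c\zeta=2v-2c\zeta$. By \eqref{eq:brackets}, $-c\{\log\sigma,v\}=2c/\sigma=2c\zeta$. Altogether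
\begin{equation}\label{eq:X12}
X^1u=0,\qquad X^1\zeta=\zeta,\qquad X^2\sigma=-\sigma,\qquad X^2v=2v .
\end{equation}
So $X^1$ preserves the first chart and $X^2$ the second. Both have the form $X_\theta=E_p+c\{\log(x\theta),\cdot\}$: take $\theta=x$, respectively $\theta=\eta$ with $x\eta=x^2/\sigma$. If $\theta$ has weight $k$, then $\{\mu,x\theta\}=(1+k)x\theta$, hence $X_\theta(\mu)=\mu-c(1+k)$.

The derivation $X^1$ preserves the ideal $(u,\zeta)$ generated by the elements of nonzero weight, so it induces a derivation of $\mathbb C[u,\zeta]/(u,\zeta)=\mathbb C$, which is zero. Therefore $X^1(\mu)=\mu-2c$ vanishes at the fixed point of the first chart. In the same way $X^2(\mu)=\mu$ vanishes at the fixed point of the second. Both values are of the form $c(N+k)$ with $k$ the weight of a nonzero element of $\mathcal E$, and $k$ is odd because the elements of $\mathcal E$ are odd functions.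

Here the values can also be read off from \eqref{eq:charts}. In higher rank the charts are unknown, but the formula for $X_\theta(\mu)$ needs no chart. The difficulty is to find a ring that $X_\theta$ preserves and whose spectrum has a fixed point over the given fixed point of $\operatorname{Spec}\mathcal S$.

\section{Deforming invariants and alternating polynomials}\label{sec:def}

Let $W$ be an arbitrary finite real reflection group. For $b\in V$ put $x_b=\sum b_ix_i$ and $p_b=\sum b_ip_i$, so that $w(x_b)=x_{wb}$ and $w(p_b)=p_{wb}$. For each reflection $s$ choose a nonzero vector $\alpha_s$ normal to its mirror, put $\alpha_s^\vee=2\alpha_s/(\alpha_s,\alpha_s)$, and write $\alpha_s$ also for the linear form $x_{\alpha_s}$. Then $s(x_a)=x_a-(\alpha_s^\vee,a)\alpha_s$. Let $\delta=\prod_s\alpha_s\in\mathbb C[x]$ and $\mathcal O_\delta=\mathcal O[\delta^{-1}]$. The polynomial $\delta$ is alternating: a reflection $t$ negates $\alpha_t$, fixes $\alpha_s$ if $tst=s\ne t$, and fixes the product $\alpha_s\alpha_{tst}$ if $tst\ne s$.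

\subsection{The algebra $H$}

The algebra $\mathcal O_\delta\rtimes W$ is the free left $\mathcal O_\delta$-module on $W$ with $wf=w(f)w$. In it put
\[
Y_b=p_b-c\sum_s\frac{(\alpha_s,b)}{\alpha_s}(1-s)\qquad(b\in V),
\]
write $Y_j$ for $Y_b$ when $b$ is the $j$-th basis vector, and let $H$ be the subalgebra generated by the $x_i$, the $Y_j$ and $W$.

\begin{lemma}\label{lem:rel}
The $Y_b$ commute with each other, $wY_bw^{-1}=Y_{wb}$, and
\begin{equation}\label{eq:comm}
[Y_b,x_a]=-c\sum_s(\alpha_s,b)(\alpha_s^\vee,a)\,s .
\end{equation}
\end{lemma}

\begin{proof}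
The fraction $(\alpha_s,b)/\alpha_s$ does not change when $\alpha_s$ is rescaled, and $w\alpha_s$ is proportional to $\alpha_{wsw^{-1}}$; this gives the second claim. The third follows from
\begin{equation}\label{eq:sx}
[1-s,x_a]=(x_a-s(x_a))s=(\alpha_s^\vee,a)\,\alpha_s\,s .
\end{equation}

Commutativity is the classical limit of Dunkl's theorem: for every constant $k$ the operators $T_j=\partial_j+k\sum_s\frac{(\alpha_s)_j}{\alpha_s}(1-s)$ on $\mathbb C[x]$ commute. Let $\mathcal D$ be the algebra of differential operators with coefficients in $\mathbb C[x][\delta^{-1}]$. The $T_j$ commute also as elements of $\mathcal D\rtimes W$. Indeed, suppose $\sum_wL_ww$ kills $\mathbb C[x]$, and let $z\in V_{\mathbb C}$ with $\delta(z)\ne0$, so that the orbit of $z$ is free. The value of $L_w(w(f))$ at $z$ depends only on a finite jet of $f$ at $w^{-1}z$, and a polynomial $f$ can have any prescribed jet at one point of the orbit and zero jets at the others. So all coefficients of $L_w$ vanish at $z$, and $L_w=0$.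

Now consider $\hat Y_j=\hbar\partial_j-c\sum_s\frac{(\alpha_s)_j}{\alpha_s}(1-s)$ in $\mathbb C[\hbar]\otimes(\mathcal D\rtimes W)$. At $\hbar=\hbar_0\ne0$ it specializes to $\hbar_0T_j$ with $k=-c/\hbar_0$. So $[\hat Y_i,\hat Y_j]$ is a polynomial in $\hbar$ that vanishes at all $\hbar_0\ne0$, hence is zero. The $\hat Y_j$ lie in the $\mathbb C[\hbar]$-span $\mathcal D_\hbar$ of the elements $f\,(\hbar\partial)^\beta w$, with $f\in\mathbb C[x][\delta^{-1}]$, $\beta$ a multi-index and $w\in W$. Because $[\hbar\partial_j,f]=\hbar\,\partial_jf$, this span is a subalgebra, and $\hbar\partial_j\mapsto p_j$ identifies $\mathcal D_\hbar/\hbar\mathcal D_\hbar$ with $\mathcal O_\delta\rtimes W$. This map sends $\hat Y_j$ to $Y_j$.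
\end{proof}

The algebra $\mathcal O_\delta\rtimes W$ has two $\mathbb Z$-gradings, both with $W$ in degree $0$. The \emph{total degree} has $\deg x_i=\deg p_i=1$. The \emph{weight} has $\operatorname{wt}x_i=1$ and $\operatorname{wt}p_i=-1$. The element $\alpha_s^{-1}$ has degree $-1$ and weight $-1$. So $Y_j$ is homogeneous of weight $-1$ and $H$ is graded by weight, whereas for the total degree $Y_j$ is $p_j$ plus a term of degree $-1$. For $f\ne0$ let $\mathrm{top}(f)$ be the component of highest total degree; the word \emph{homogeneous} without qualification refers to total degree. In the domain $\mathcal O_\delta$ the top of a product is the product of the tops.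

Any word in the generators of $H$ is a linear combination of elements $x^\beta Y^\gamma w$: move group elements to the right, then move each $Y$ past each $x$ by \eqref{eq:comm}, at the cost of words with two letters $x,Y$ fewer. The tops $x^\beta p^\gamma w$ of these elements are a basis of $\mathcal O\rtimes W$. Hence the $x^\beta Y^\gamma w$ are a basis of $H$, and the tops of the nonzero elements of $H$ are exactly the nonzero homogeneous elements of $\mathcal O\rtimes W$.

\subsection{The ring $\mathcal S$ and the module $\mathcal E$}

Let $e=\frac1{|W|}\sum_ww$ and $e_-=\frac1{|W|}\sum_w\det(w)w$. For $f\in\mathcal O_\delta$ and $w\in W$ we have $efwe=f'e$ and $efwe_-=\det(w)f''e_-$, where $f'$ and $f''$ are the projections of $f$ to the invariant part $\mathcal O_\delta^W$ and the alternating part $\mathcal O_\delta^{\det}$. So we may define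
\[
\mathcal S\subseteq\mathcal O_\delta^W,\qquad\mathcal E\subseteq\mathcal O_\delta^{\det}\qquad\text{by}\qquad eHe=\mathcal Se,\qquad eHe_-=\mathcal Ee_- .
\]
For invariant $g,g'$ and alternating $\theta$ we have $ge\cdot g'e=gg'e$ and $ge\cdot\theta e_-=g\,e\theta e_-=g\theta e_-$. Thus $\mathcal S$ is a subring of $\mathcal O_\delta^W$, in particular commutative, and $\mathcal E$ is an $\mathcal S$-submodule of $\mathcal O_\delta^{\det}$. Both are graded by weight. Since $(1-s)e=0$ we have $Y_je=p_je$, so $e(\sum_ix_iY_i)e=\mu e$ and
\[
\mu=\sum_ix_ip_i\in\mathcal S .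
\]

\begin{lemma}\label{lem:tops}
\textup{(a)} The tops of the nonzero elements of $\mathcal S$, respectively $\mathcal E$, are exactly the nonzero homogeneous elements of $S$, respectively $E$.

\textup{(b)} Let $L\subseteq L'\subseteq\mathcal O_\delta$ be subspaces such that the top of every nonzero element of $L'$ lies in $\mathcal O$ and is the top of an element of $L$. Then $L=L'$.

\textup{(c)} $\mathcal S$ is a finitely generated algebra, $\mathcal E$ is a finite $\mathcal S$-module, and the quotient $\bar{\mathcal S}$ of $\mathcal S$ by the ideal generated by all elements of nonzero weight is finite-dimensional.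
\end{lemma}

\begin{proof}
(a) If $0\ne g\in\mathcal S$, then $\mathrm{top}(g)e=\mathrm{top}(ge)\in\mathcal O\rtimes W$, so $\mathrm{top}(g)$ is a polynomial; it is invariant because $W$ preserves the degree. Conversely, let $0\ne f\in S$ be homogeneous and let $\tilde f\in H$ have top $f$. Then $e\tilde fe$ has top $efe=fe$. The proof for $\mathcal E$ is the same with $e_-$ in place of the right-hand factor $e$.

(b) Subtracting from $F\in L'$ an element of $L$ with the same top lowers the degree of the top, and these degrees are nonnegative. After finitely many steps we reach $0$.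

(c) Let $f_1,\dots,f_n$ be homogeneous generators of the algebra $S$, with lifts $\tilde f_i\in\mathcal S$ as in (a). A nonzero homogeneous $f\in S$ of degree $d$ is a linear combination of monomials in the $f_i$ of degree $d$. The same combination of monomials in the $\tilde f_i$ has no component above degree $d$, and its degree $d$ component is $f$. By (b), the $\tilde f_i$ generate $\mathcal S$. Lifting homogeneous generators of the finite $S$-module $E$ shows in this way that $\mathcal E$ is finite over $\mathcal S$. For the last claim, $\mathcal O$ and hence $S$ is a finite module over $\mathbb C[x]^W\otimes\mathbb C[p]^W$. A homogeneous $f\in\mathbb C[x]^W$ lies in $\mathcal S$ and has weight $\deg f$. For homogeneous $f\in\mathbb C[p]^W$ the element $ef(Y)e$ defines a lift of $f$ to $\mathcal S$ of weight $-\deg f$. Let $\mathcal S'\subseteq\mathcal S$ be the algebra generated by these elements. Lifting module generators shows that $\mathcal S$ is finite over $\mathcal S'$. All nonconstant generators of $\mathcal S'$ have nonzero weight, so the image of $\mathcal S'$ in $\bar{\mathcal S}$ consists of constants.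
\end{proof}

\begin{example}\label{ex:rankone}
In rank one $Y=p-\frac cx(1-t)$. Since $(1-t)e_-=2e_-$ we get $Ye_-=\eta e_-$, and since $(1-t)pe=2pe$ we get $Y^2e=Ype=ve$. So $u,\mu,v\in\mathcal S$ lift the generators $x^2,xp,p^2$ of $S$, and $x,\eta\in\mathcal E$ lift the generators $x,p$ of $E$. By the proof of Lemma~\ref{lem:tops}(c), $\mathcal S$ and $\mathcal E$ are the ring and the module of Section~\ref{sec:rankone}.
\end{example}

\subsection{Fixed points from characters}

\begin{lemma}\label{lem:fixed}
For each irreducible character $\chi$ of $W$ there is a $T$-fixed closed point $y_\chi\in\operatorname{Spec}\mathcal S$ with $\mu(y_\chi)=c(N-\kappa_\chi)$.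
\end{lemma}

\begin{proof}
Let $U$ be the representation with character $\chi$. Let the $Y_j$ act on it by $0$; this makes $U$ a module over the subalgebra $H'$ with basis $Y^\gamma w$. As $H$ is a free right $H'$-module on the $x^\beta$, the induced module $\Delta=H\otimes_{H'}U$ equals $\mathbb C[x]\otimes U$. It is graded by weight, with $U$ in weight $0$ and finite-dimensional weight spaces. Put $\tilde\mu=\sum_jx_jY_j+c\sum_s(1-s)\in H$. By \eqref{eq:comm} and \eqref{eq:sx},
\[
[\tilde\mu,x_a]=-c\sum_s(\alpha_s^\vee,a)\alpha_ss+c\sum_s(\alpha_s^\vee,a)\alpha_ss=0 .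
\]
On $1\otimes U$ the element $\tilde\mu$ acts by $c(N-\kappa_\chi)$, hence it acts on all of $\Delta$ by this scalar. Since $e\tilde\mu e=\mu e$, so does $\mu$ on the $\mathcal S$-module $e\Delta=(\mathbb C[x]\otimes U)^W$. This module is nonzero: restriction to a free orbit maps $\mathbb C[x]$ onto the regular representation, so $\mathbb C[x]$ contains $U^*$.

Let $\mathcal S_k$ be the weight $k$ part of $\mathcal S$. In the lowest weight space of $e\Delta$ choose a common eigenvector of the commutative algebra $\mathcal S_0$, with character $\varphi:\mathcal S_0\to\mathbb C$, and extend $\varphi$ by $0$ on $\mathcal S_k$, $k\ne0$. Let $a\in\mathcal S_k$ and $b\in\mathcal S_l$ with $(k,l)\ne(0,0)$, so that $\varphi(a)\varphi(b)=0$. If $k+l\ne0$, then $\varphi(ab)=0$ by definition. If $k+l=0$, one factor has negative weight and kills the eigenvector, so again $\varphi(ab)=0$. Thus $\varphi$ is a ring homomorphism, and its kernel is the required point.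
\end{proof}

\section{Local models at a reflection}\label{sec:local}

The elements of $\mathcal S$ and $\mathcal E$ have poles along the mirrors, and a derivation that preserves them must respect the shape of these poles. Along the mirror of $t$ the shape is the one found in rank one. To say this precisely we invert all functions of $x$ that do not vanish identically on the mirror.

Fix a reflection $t$ and an orthonormal basis whose first vector is $\alpha_t/\|\alpha_t\|$. Write $x=x_1$ and $p=p_1$, so that $t$ negates $x,p$ and fixes the other coordinates, and let $u,\eta,v,\zeta,\sigma$ be the functions of $x,p$ from Section~\ref{sec:rankone}. Let $C_t$ be the localization of $\mathbb C[x_1,\dots,x_r]$ at all homogeneous polynomials not divisible by $x$, and $C_t^+$ its subring of $t$-invariants. The $t$-odd elements of $C_t$ form $xC_t^+$: write such an element with a $t$-invariant denominator $d\,t(d)$; its numerator is odd, hence $x$ times an even polynomial. Put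
\[
D=C_t^+[p_2,\dots,p_r],\qquad C'=C_t[p_2,\dots,p_r]=D\oplus xD,\qquad\mathcal O_t=C'[p].
\]
Each $\alpha_s$ with $s\ne t$ is a unit of $C_t$, so $\mathcal O_\delta\subset\mathcal O_t[x^{-1}]$, and both gradings extend to this ring. Define
\[
\mathcal S_t=D[v]+D[v]\,xp,\qquad\mathcal E_t=D[v]\,x+D[v]\,\eta .
\]
By the first three identities in \eqref{eq:rel}, read with $xp$ in place of $\mu$, $\mathcal S_t$ is a ring and $\mathcal E_t$ is an $\mathcal S_t$-module. For $m\ge1$ let $\mathcal E_t^m$ be the span of the products of $m$ elements of $\mathcal E_t$; it is the $D[v]$-span of the $x^{m-i}\eta^i$, $0\le i\le m$. Put $\mathcal E_t^0=\mathcal S_t$.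

\begin{lemma}\label{lem:model}
$\mathcal E\subseteq\mathcal E_t$ and $\mathcal S\subseteq\mathcal S_t$ for every reflection $t$.
\end{lemma}

\begin{proof}
Identify $\mathcal O_\delta$ with the left module $(\mathcal O_\delta\rtimes W)e_-$ by $g\leftrightarrow ge_-$. Then $w\cdot g=\det(w)w(g)$, so $(1-s)\cdot g=g+s(g)$, and $\mathcal E\subseteq H\cdot1$. We bound $H\cdot1$ by an $H$-stable subspace. Let $\mathcal N_t=C'[v]+C'[v]\eta$. A different choice of basis changes $x,p,\eta$ by a common sign and preserves $v$, $C_t$ and the span of $p_2,\dots,p_r$. So $\mathcal N_t$ depends only on $t$, and $w(\mathcal N_t)=\mathcal N_{wtw^{-1}}$. Put $y_t(g)=pg-\frac cx(g+t(g))$. Let $f=f_++f_-\in C'$ be split into its $t$-even and $t$-odd parts. Using $t(v)=v$, $t(\eta)=-\eta$, $p=\eta+2c/x$ and $p\eta=v$ we find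
\begin{align*}
y_t(fv^k)&=pfv^k-\tfrac{2c}xf_+v^k=fv^k\eta+\tfrac{2c}xf_-v^k,\\
y_t(fv^k\eta)&=fv^{k+1}-\tfrac{2c}xf_-v^k\eta .
\end{align*}
As $f_-/x\in D$, the space $\mathcal N_t$ is stable under $y_t$.

Let $\mathcal N=\mathcal O_\delta\cap\bigcap_t\mathcal N_t$. It contains $1$ and is stable under $\mathbb C[x_1,\dots,x_r]$ and $W$. For $g\in\mathcal N$, $b\in V$ and any $t$, in the coordinates adapted to $t$,
\[
Y_b\cdot g=b_1\,y_t(g)+\sum_{j\ge2}b_jp_jg-c\sum_{s\ne t}\frac{(\alpha_s,b)}{\alpha_s}\,(g+s(g)).
\]
Every term lies in $\mathcal N_t$, since $\alpha_s^{-1}\in C_t$ and $s(g)\in\mathcal N\subseteq\mathcal N_t$. So $\mathcal N$ is $H$-stable and $\mathcal E\subseteq\mathcal N_t$. The elements $v^k$ and $v^k\eta$ are monic polynomials in $p$ over $C'[x^{-1}]$ of the distinct degrees $2k$ and $2k+1$, hence independent. So if $\sum_k(f_kv^k+g_kv^k\eta)\in\mathcal N_t$ is $t$-odd, then $f_k\in xD$ and $g_k\in D$, and the element lies in $\mathcal E_t$. Elements of $\mathcal E$ are $t$-odd.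

For $\mathcal S$ use the module $(\mathcal O_\delta\rtimes W)e$, where $w\cdot g=w(g)$ and $(1-s)\cdot g=g-s(g)$, and put $\mathcal N_t^+=C'[v]+C'[v]p$ and $y_t^+(g)=pg-\frac cx(g-t(g))$. Using $p^2=v+2cp/x$,
\begin{align*}
y_t^+(fv^k)&=fv^kp-\tfrac{2c}xf_-v^k,\\
y_t^+(fv^kp)&=fv^kp^2-\tfrac{2c}xf_+v^kp=fv^{k+1}+\tfrac{2c}xf_-v^kp .
\end{align*}
So $\mathcal N_t^+$ is stable under $y_t^+$. The displayed formula for $Y_b\cdot g$ holds with $y_t^+$ and $g-s(g)$, so $\mathcal O_\delta\cap\bigcap_t\mathcal N_t^+$ is $H$-stable and contains $\mathcal S$. A $t$-even element $\sum_k(f_kv^k+g_kv^kp)$ has $f_k\in D$ and $g_k\in xD$, so it lies in $\mathcal S_t$.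
\end{proof}

We now have two candidates for the $m$-th power of $\mathcal E$. Let $\mathcal E^m$ be the span of products of $m$ elements of $\mathcal E$, with $\mathcal E^0=\mathcal S$, and let
\[
\mathcal E^{\langle m\rangle}=\{F\in\mathcal O_\delta:\ w(F)=\det(w)^mF\text{ for all }w,\ \ F\in\mathcal E_t^m\text{ for all }t\}.
\]
They deform the pair $A^m\subseteq A^{(m)}$. By Lemma~\ref{lem:model}, $\mathcal E^m\subseteq\mathcal E^{\langle m\rangle}$. Also $\mathcal E^{\langle m\rangle}\mathcal E^{\langle m'\rangle}\subseteq\mathcal E^{\langle m+m'\rangle}$, and all these spaces are graded by weight because $D$ is and $x,\eta,v,xp$ are weight-homogeneous. We obtain graded domains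
\[
B=\bigoplus_m\mathcal E^m\tau^m\ \subseteq\ \hat B=\bigoplus_m\mathcal E^{\langle m\rangle}\tau^m\ \subseteq\ \mathcal O_\delta[\tau].
\]
Each has one of the two properties we need. The algebra $B$ is generated over $\mathcal S$ by $\mathcal E\tau$, so $\operatorname{Proj}B$ is covered by charts $\theta\ne0$ with $\theta\in\mathcal E$. The algebra $\hat B$ is defined by local conditions, and we shall see that its charts are preserved by the derivations $X_\theta$. Hypothesis \eqref{eq:H} makes $\hat B$ finite over $B$, so that it has both properties.

\begin{lemma}\label{lem:topm}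
If $0\ne F\in\mathcal E^{\langle m\rangle}$, then $\mathrm{top}(F)\in A^{(m)}$. Moreover $\mathcal E^{\langle0\rangle}=\mathcal S$.
\end{lemma}

\begin{proof}
Fix $t$ and let $m\ge1$. The spanning elements $v^kx^{m-i}\eta^i$ of $\mathcal E_t^m$ over $D$ are too many: the tops of a combination of them could cancel. By the last identity in \eqref{eq:rel}, for $0\le i\le m-2$,
\[
v\,x^{m-i}\eta^i=u\cdot x^{m-i-2}\eta^{i+2}+2c\,x^{m-i-1}\eta^{i+1}.
\]
Hence the $D$-span of the elements
\[
x^{m-i}\eta^i\ \ (0\le i\le m-2),\qquad v^kx\eta^{m-1},\qquad v^k\eta^m\ \ (k\ge0)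
\]
is stable under $v$. It contains all $x^{m-i}\eta^i$ with $0\le i\le m$, so it equals $\mathcal E_t^m$. The tops of these elements are $x^{m-i}p^i$, $xp^{m-1+2k}$, $p^{m+2k}$. They lie in $(x,p)^m=I_t^m$, and their exponents of $p$ are pairwise distinct. As $D$ is graded and does not involve $p$, the tops of the highest terms of a $D$-combination cannot cancel, so $\mathrm{top}(F)\in I_t^m\mathcal O_t$. For $m=0$ the ring $\mathcal S_t$ is the $D$-span of $v^k$ and $v^kxp$, with tops $p^{2k}$ and $xp^{2k+1}$, and we get $\mathrm{top}(F)\in\mathcal O_t$.

So in all cases $\mathrm{top}(F)\in\mathcal O_\delta\cap\bigcap_t\mathcal O_t$. Written in lowest terms, an element of this intersection has a denominator that is a product of linear forms $\alpha_t$ and is divisible by no $\alpha_t$. Hence $\mathrm{top}(F)\in\mathcal O$. The ideal $I_t^m$, a power of an ideal generated by variables, is $I_t$-primary, and the polynomials inverted in $\mathcal O_t$ are not in $I_t=(x,p)$, because they do not involve $p_1,\dots,p_r$ and are not divisible by $x$. So $I_t^m\mathcal O_t\cap\mathcal O=I_t^m$, which proves the first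 claim. For $m=0$, $\mathrm{top}(F)$ lies in $S$, and Lemma~\ref{lem:tops}(a),(b) give $\mathcal E^{\langle0\rangle}=\mathcal S$.
\end{proof}

\begin{proposition}\label{prop:finite}
The algebra $B$ is finitely generated. If $W$ satisfies \eqref{eq:H}, then $\hat B$ is a finite $B$-module.
\end{proposition}

\begin{proof}
The first claim follows from Lemma~\ref{lem:tops}(c). For the second we pass to tops. Let $E^m$ be the span of products of $m$ elements of $E$, $E^0=S$, and $B_{\mathrm{gr}}=\bigoplus_mE^m\tau^m$, a finitely generated algebra. Since $A^m=\mathcal OE^m$ and $\mathcal O$ is finite over $S$, the Rees algebra $\bigoplus A^m\tau^m$ is finite over $B_{\mathrm{gr}}$, and so is $\bigoplus\overline{A^m}\tau^m$. By Proposition~\ref{prop:closure} the latter contains $\bigoplus A^{(m)}\tau^m$.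

Let $G_m$ be the graded space whose degree $d$ part consists of the degree $d$ components of those $F\in\mathcal E^{\langle m\rangle}$ that have no component above degree $d$. Its nonzero homogeneous elements are exactly the tops of elements of $\mathcal E^{\langle m\rangle}$, and $G_m\subseteq A^{(m)}$ by Lemma~\ref{lem:topm}. Every nonzero homogeneous element of $E^k$ is the top of an element of $\mathcal E^k$: write it as a sum of $k$-fold products of homogeneous elements of $E$, all of the same total degree, and lift each factor by Lemma~\ref{lem:tops}(a); for $k=0$ lift to $\mathcal S$. Since products of tops are tops, $G=\bigoplus G_m\tau^m$ is a $B_{\mathrm{gr}}$-submodule of the finite module $\bigoplus\overline{A^m}\tau^m$, hence finite. Let $\bar g_j\in G_{m_j}$ be homogeneous generators and $g_j\in\mathcal E^{\langle m_j\rangle}$ elements with top $\bar g_j$. For $0\ne F\in\mathcal E^{\langle m\rangle}$ write $\mathrm{top}(F)=\sum_j\bar a_j\bar g_j$ with $\bar a_j\in E^{m-m_j}$ homogeneous of complementary degree, and lift the nonzero $\bar a_j$ to $a_j\in\mathcal E^{m-m_j}$. Then $\sum a_jg_j$ has the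 same top as $F$. By Lemma~\ref{lem:tops}(b), $\mathcal E^{\langle m\rangle}=\sum_j\mathcal E^{m-m_j}g_j$.
\end{proof}

\section{The derivation and the parity of $\kappa_\chi$}\label{sec:der}

On $K$ let $\{f,g\}=\sum_i(\partial_{p_i}f\,\partial_{x_i}g-\partial_{x_i}f\,\partial_{p_i}g)$ and $E_p=\sum_ip_i\partial_{p_i}$. Since $\{\mu,x_j\}=x_j$ and $\{\mu,p_j\}=-p_j$, we have $\{\mu,f\}=\operatorname{wt}(f)f$ for weight-homogeneous $f$. For $0\ne\theta\in\mathcal E$ of weight $k$ put
\[
X_\theta=E_p+c\{\log(\delta\theta),\cdot\},\qquad\Omega=\bigcup_j\theta^{-j}\mathcal E^{\langle j\rangle}.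
\]
The ring $\Omega$ is the degree $0$ part of $\hat B[(\theta\tau)^{-1}]$, so $\operatorname{Spec}\Omega$ is the chart $\theta\ne0$ of $\operatorname{Proj}\hat B$. The factor $\delta$ replaces the factor $x$ of rank one at all mirrors at once, and it makes $\delta\theta$ invariant.

\begin{lemma}\label{lem:der}
The derivation $X_\theta$ preserves weights, $X_\theta(\mu)=\mu-c(N+k)$, and $X_\theta(\Omega)\subseteq\Omega$.
\end{lemma}

\begin{proof}
The derivation $E_p$ preserves weights, and $\operatorname{wt}\{f,g\}=\operatorname{wt}f+\operatorname{wt}g$; this gives the first claim. The second follows from $E_p\mu=\mu$ and $\{\delta\theta,\mu\}=-(N+k)\delta\theta$.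

\emph{Reduction to one reflection.} Let $\Omega_t=\bigcup_j\theta^{-j}\mathcal E_t^j$, an increasing union because $\theta\in\mathcal E_t$, and a ring. We claim $\Omega=\mathcal O_\delta[\theta^{-1}]^W\cap\bigcap_t\Omega_t$. The inclusion $\subseteq$ holds by the definition of $\mathcal E^{\langle j\rangle}$. If $g$ lies in the right side, then for large $j$ the element $\theta^jg$ lies in $\mathcal O_\delta$ and in all $\mathcal E_t^j$ and transforms by $\det^j$, so $\theta^jg\in\mathcal E^{\langle j\rangle}$. Now $X_\theta$ preserves $\mathcal O_\delta[\theta^{-1}]$ and commutes with $W$, because $E_p$, the bracket and $\delta\theta$ are invariant. It remains to show that $X_\theta$ preserves $\Omega_t$ for a fixed $t$.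

\emph{Two standard charts.} By \eqref{eq:charts}, with $xp$ in place of $\mu$,
\[
\Omega^x=\bigcup_jx^{-j}\mathcal E_t^j=\mathcal S_t[\zeta]=D[\zeta],\qquad
\Omega^\eta=\bigcup_j\eta^{-j}\mathcal E_t^j=\mathcal S_t[\sigma]=D[\sigma,v].
\]
Both are closed under the bracket, which we check on generators. Let $f\in C_t^+$ and $j\ge2$. Elements of $C_t^+$ commute, the $p_j$ commute with each other and with $\zeta,\sigma,v$, and $\{p_j,f\}=\partial_{x_j}f\in C_t^+$. Next, $\{\zeta,f\}=x^{-1}\partial_{x}f\in C_t^+$ because $\partial_xf$ is $t$-odd. This settles $\Omega^x$. For $\Omega^\eta$ we have $\{\sigma,f\}=-\sigma^2\{\zeta,f\}$, and by \eqref{eq:charts}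
\[
\{v,f\}=(2u\zeta+2c)\{\zeta,f\}=(2\sigma v-2c)\{\zeta,f\},
\]
while $\{v,\sigma\}=2$ by \eqref{eq:brackets}. Consequently, if $g$ is a nonzero element of $\Omega^x$, then every derivation preserving $\Omega^x$ preserves $\Omega^x[g^{-1}]$, and $\{\log g,\cdot\}$ preserves $\Omega^x[g^{-1}]$; the same holds for $\Omega^\eta$.

Define $X^1=E_p+2c\{\log x,\cdot\}$ and $X^2=X^1-c\{\log\sigma,\cdot\}$ with the present $E_p$ and bracket. On functions of $x,p$ alone they act as in \eqref{eq:X12}. The derivation $X^1$ kills $C_t^+$, fixes $p_j$ for $j\ge2$ and fixes $\zeta$, so it preserves $\Omega^x$. The derivation $X^2$ maps $f\in C_t^+$ to $-c\{\sigma,f\}/\sigma=c\sigma\{\zeta,f\}$, fixes $p_j$ for $j\ge2$, and maps $\sigma$ to $-\sigma$ and $v$ to $2v$, so it preserves $\Omega^\eta$. Finally write $\delta=\gamma x\delta'$ with $\gamma\in\mathbb C^*$ and $\delta'=\prod_{s\ne t}\alpha_s$. Since $t(\delta)=-\delta$, the unit $\delta'$ of $C_t$ is $t$-invariant. So $\delta'$ is a unit of $C_t^+$, and $\{\log\delta',\cdot\}$ preserves both charts.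

\emph{Gluing.} By Lemma~\ref{lem:model}, $\theta=d_1x+d_2\eta$ with $d_1,d_2\in D[v]\subseteq\Omega_t$. The elements $g_1=x/\theta$ and $g_2=\eta/\theta$ of $\Omega_t$ satisfy $d_1g_1+d_2g_2=1$, so $\Omega_t=\Omega_t[g_1^{-1}]\cap\Omega_t[g_2^{-1}]$. We have $\Omega_t[g_1^{-1}]=\Omega^x[(\theta/x)^{-1}]$. Indeed, for $F\in\mathcal E_t^j$ the identities $\theta^{-j}F=(\theta/x)^{-j}\,x^{-j}F$ and $g_1^{-1}=\theta/x\in\Omega^x$ give $\subseteq$, and $x^{-j}F=g_1^{-j}\,\theta^{-j}F$ and $(\theta/x)^{-1}=g_1$ give $\supseteq$. Replacing $x$ by $\eta$ gives $\Omega_t[g_2^{-1}]=\Omega^\eta[(\theta/\eta)^{-1}]$. From $\delta\theta=\gamma x^2\delta'(\theta/x)=\gamma(x^2/\sigma)\,\delta'(\theta/\eta)$ and $\{\log(gg'),\cdot\}=\{\log g,\cdot\}+\{\log g',\cdot\}$ we get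
\begin{align*}
X_\theta&=X^1+c\{\log\delta',\cdot\}+c\{\log(\theta/x),\cdot\}\\
&=X^2+c\{\log\delta',\cdot\}+c\{\log(\theta/\eta),\cdot\}.
\end{align*}
The first expression preserves the first ring and the second expression the second ring. So $X_\theta$ preserves their intersection $\Omega_t$.
\end{proof}

In rank one the elements of nonzero weight cut out a reduced point of the chart. In general they cut out the fixed point scheme of the chart, which may be nonreduced and of positive dimension. What survives is that $\mu$ is locally constant on it up to nilpotents, and this suffices.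

\begin{proposition}\label{prop:value}
Assume \eqref{eq:H}, and let $y\in\operatorname{Spec}\mathcal S$ be a $T$-fixed closed point. Then there is a nonzero weight-homogeneous $\theta\in\mathcal E$, of some weight $k$, with $\mu(y)=c(N+k)$.
\end{proposition}

\begin{proof}
\emph{A fixed point over $y$.} By Proposition~\ref{prop:finite} and Lemma~\ref{lem:topm}, $\hat B$ is a finitely generated graded domain with degree $0$ part $\mathcal S$, so $\pi:\operatorname{Proj}\hat B\to\operatorname{Spec}\mathcal S$ is projective. It is dominant, because $\mathcal E\ne0$ and $\mathcal S$ embeds in the ring of any nonempty chart $\theta\neq0$. So $\pi$ is surjective. The weight grading of $\hat B$ makes $\pi$ equivariant for $T$. By Borel's fixed point theorem, $T$ has a fixed closed point $\mathfrak p$ on the nonempty projective variety $\pi^{-1}(y)$.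

\emph{A chart containing it.} Regard $\mathfrak p$ as a homogeneous prime of $\hat B$ that does not contain $\hat B_+=\bigoplus_{m>0}\mathcal E^{\langle m\rangle}\tau^m$. Suppose $\theta\tau\in\mathfrak p$ for all weight-homogeneous $\theta\in\mathcal E$. These span $\mathcal E\tau$, which generates the ideal $B_+$ of $B$, so $\mathfrak p\supseteq B_+\hat B$. The module $\hat B/B_+\hat B$ is finite over $B/B_+=\mathcal S$, hence lives in finitely many degrees $m$. So $\mathfrak p$ contains a power of every homogeneous element of $\hat B_+$, hence $\hat B_+$, a contradiction. Choose $\theta$ of weight $k$ with $\theta\tau\notin\mathfrak p$. Then $\mathfrak p$ is a $T$-fixed closed point of $\operatorname{Spec}\Omega$, so its maximal ideal $\mathfrak n\subset\Omega$ contains the ideal $\mathfrak b$ generated by the elements of nonzero weight.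

\emph{The value of $\mu$.} By Lemma~\ref{lem:der} and the Leibniz rule, $X_\theta(\mathfrak b)\subseteq\mathfrak b$. So $X_\theta$ induces a derivation $X$ of the nonzero local ring $\Omega'=(\Omega/\mathfrak b)_{\mathfrak n}$. The map $\mathcal S\to\Omega'$ kills the elements of nonzero weight, so it factors through the finite-dimensional algebra $\bar{\mathcal S}$ of Lemma~\ref{lem:tops}(c). Since $\mathfrak p$ lies over $y$, elements not vanishing at $y$ map to units, so the map factors through the Artinian local ring $\bar{\mathcal S}_y$, whose maximal ideal is nilpotent. Hence the image $n\in\Omega'$ of $\mu-\mu(y)$ is nilpotent. Let $j\ge1$ be minimal with $n^j=0$. Then $0=X(n^j)=jn^{j-1}X(n)$ with $n^{j-1}\ne0$, so $X(n)$ is not a unit. But $X(n)$ is the image of $\mu-c(N+k)$, whose value at $\mathfrak p$ is $\mu(y)-c(N+k)$. This value must be $0$.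
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:parity}]
Apply Proposition~\ref{prop:value} to the point $y_\chi$ of Lemma~\ref{lem:fixed}. We get $c(N-\kappa_\chi)=c(N+k)$, and since $c\ne0$, $\kappa_\chi=-k\in\mathbb Z$. Suppose $-1\in W$. It multiplies $x^\beta p^\gamma\delta^{-j}$ by $(-1)^{|\beta|+|\gamma|-jN}$, and the weight of this element is $|\beta|-|\gamma|-jN$. So $-1$ acts on elements of weight $k$ of $\mathcal O_\delta$ by $(-1)^k$. On $\mathcal E\subseteq\mathcal O_\delta^{\det}$ it acts by $\det(-1)=(-1)^r$. As $\theta\ne0$, we get $k\equiv r\pmod2$.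
\end{proof}

\begin{remark}\label{rem:H3}
If $-1\in W$, then $(-1)^N=(-1)^r$ because $\delta$ is alternating of degree $N$; so the trivial and the sign character, with $\kappa_\chi=\pm N$, always have the right parity. A small group where the parity fails is $H_3\cong\{\pm1\}\times\mathfrak A_5$, of rank $3$, with $\mathfrak A_5$ the alternating group on five letters. A reflection maps to an involution of $\mathfrak A_5$, which fixes exactly one letter, so the irreducible character (number of fixed letters)$\,-1$ of degree $4$, inflated to $H_3$, has $\kappa_\chi=0$. Hence \eqref{eq:H} fails for $H_3$. Section~\ref{sec:E} uses the same mechanism for $E_7$.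
\end{remark}

\section{An upper bound in type $D$}\label{sec:D}

We prove Theorem~\ref{thm:supp}(a). The group $W(D_n)$ acts on $V=\mathbb R^n$ by permutations and even numbers of sign changes, so it acts on $V_{\mathbb C}\oplus V_{\mathbb C}$ by permuting the points $z_j=(x_j,p_j)\in\mathbb C^2$, $1\le j\le n$, and negating an even number of them. Let $P_0$ and $P_1$ be the spaces of even and of odd polynomials in $\mathbb C[x,y]=\mathbb C[\mathbb C^2]$, and for $f=(f_1,\dots,f_n)$ put $\Delta_f=\det(f_i(z_j))_{i,j}\in\mathcal O$. A polynomial is alternating when it is antisymmetric under permutations and invariant under even sign changes. A monomial $\prod_jf_j(z_j)$ is invariant under all changes of two signs exactly when the monomials $f_j$ have the same parity. Antisymmetrizing, we see that $E$ is spanned by the $\Delta_f$ with all $f_i\in P_0$ and those with all $f_i\in P_1$. Let $J\subseteq A$ be the ideal generated by the former. The even determinants are sections of one line bundle on a Hilbert scheme, so $\mathrm{Bl}_J$ is accessible; we first show that the odd determinants do not change the dimension.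 For $n=2$ the identity
\[
(x_1p_2-x_2p_1)^2=(x_1p_1-x_2p_2)^2-(x_1^2-x_2^2)(p_1^2-p_2^2)
\]
shows that the odd determinant $\Delta_{(x,y)}$ is integral over $J$.

\begin{lemma}\label{lem:Dint}
$A\subseteq\overline J$, and hence $\lambda(D_n)\le\lambda(J_{\mathfrak m})$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:val} it suffices to show $A\mathcal V\subseteq J\mathcal V$ for every discrete valuation ring $\mathcal V\supseteq\mathcal O$ of $K$, with valuation $\nu$. A \emph{lattice} is a submodule $L\subseteq\mathcal V^n$ of rank $n$. Its colength $\ell(L)=\operatorname{len}(\mathcal V^n/L)$ is the value of the determinant of a basis, and also the minimal value of an $n\times n$ determinant formed from any generating set. In the ring $\mathcal V^n$, with componentwise product, let $\Lambda_\epsilon$ be the $\mathcal V$-span of the vectors $(f(z_j))_j$ with $f\in P_\epsilon$, and let $\mathbf x=(x_j)_j$, $\mathbf p=(p_j)_j$. Then $\Lambda_0$ is a subring, $\Lambda_1\Lambda_1\subseteq\Lambda_0$, and $\Lambda_1=\Lambda_0\mathbf x+\Lambda_0\mathbf p$ because $P_1=xP_0+yP_0$. The module $\Lambda_0$ is a lattice because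 $\Delta_{(1,x^2,\dots,x^{2n-2})}$ is a nonzero Vandermonde determinant, and $\Lambda_1\supseteq\mathbf x\Lambda_0$ is a lattice too. The minimum of $\nu(\Delta_f)$ over $f\in P_\epsilon^n$ is $\ell(\Lambda_\epsilon)$, so we must show $\ell(\Lambda_0)\le\ell(\Lambda_1)$.

Put $d=\sum_j\nu(x_j)$, so that $\ell(\mathbf xL)=\ell(L)+d$ for every lattice $L$. The map $\Lambda_0\to\Lambda_1/\mathbf x\Lambda_0$, $a\mapsto a\mathbf p$, is surjective. Its kernel contains $\mathbf x\Lambda_1$: for $b\in\Lambda_1$ we have $\mathbf xb\in\Lambda_0$ and $(\mathbf xb)\mathbf p=\mathbf x(b\mathbf p)\in\mathbf x\Lambda_0$. Comparing lengths,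
\[
\ell(\Lambda_0)+d-\ell(\Lambda_1)=\operatorname{len}(\Lambda_1/\mathbf x\Lambda_0)\le\operatorname{len}(\Lambda_0/\mathbf x\Lambda_1)=\ell(\Lambda_1)+d-\ell(\Lambda_0),
\]
which is the claim. Thus $J\subseteq A\subseteq\overline J$, and the finitely generated algebra $\bigoplus A^m\tau^m$ is integral, hence finite, over $\bigoplus J^m\tau^m$. Reducing modulo $\mathfrak m$, the algebra $\bigoplus A^m/\mathfrak mA^m$ is finite over the image of $\bigoplus J^m/\mathfrak mJ^m$, so its dimension is at most $\lambda(J_{\mathfrak m})$.
\end{proof}

It remains to show that the fiber of $\mathrm{Bl}_J$ over $0$ has dimension at most $n$. Let $\mathcal H=\mathrm{Hilb}^{2n}(\mathbb C^2)$ be the Hilbert scheme of ideals $\mathfrak a\subset\mathbb C[x,y]$ of colength $2n$. We use the following facts. The scheme $\mathcal H$ is smooth (Fogarty), and the ideals of $2n$ distinct points are dense in it. The morphism $\mathcal H\to S^{2n}\mathbb C^2$ to the symmetric power, which records the support with multiplicities, is projective. There is an algebraic symplectic form on $\mathcal H$ that equals $\sum dx\wedge dy$ on the locus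 of distinct points (Beauville, Nakajima). The fixed locus of a finite group on a smooth complex variety is smooth, and its tangent spaces are the invariant parts of the ambient tangent spaces.

Let $\Gamma=\{\pm1\}$ act on $\mathbb C^2$, and let $U\subset\operatorname{Spec}\mathcal O$ be the dense open set where the $2n$ points $\pm z_j$ are distinct. For $z\in U$ let $\mathfrak a_z$ be the ideal of $\{\pm z_j\}$. The ideals $\mathfrak a_z$ are the points of $\mathcal H^\Gamma$ whose support consists of $2n$ distinct points different from $0$, so they form an open subset of $\mathcal H^\Gamma$. It is the image of $U$ under a map with finite fibers, hence irreducible of dimension $2n$. As $\mathcal H^\Gamma$ is smooth, the closure $\mathcal X$ of this subset is a connected component, smooth of dimension $2n$. Let $\mathcal X_0\subset\mathcal X$ be the set of ideals supported at $0$. It is closed in a fiber of $\mathcal H\to S^{2n}\mathbb C^2$, hence projective.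

\begin{lemma}\label{lem:Dfiber}
The fiber of $\mathrm{Bl}_J$ over $0$ has dimension at most $\dim\mathcal X_0$.
\end{lemma}

\begin{proof}
For $\mathfrak a\in\mathcal H$ the images in $\mathbb C[x,y]/\mathfrak a$ of the spaces of polynomials of degree $\le d$ start in dimension $1$ and grow strictly with $d$ until they stabilize. So the monomials of degree $<2n$ span $\mathbb C[x,y]/\mathfrak a$, and if $\mathfrak a$ is $\Gamma$-stable, the even ones span its even part $\mathcal T_{\mathfrak a}$. On $\mathcal X$ the spaces $\mathcal T_{\mathfrak a}$ form a direct summand $\mathcal T$ of the tautological bundle. For $z\in U$, evaluation at $z_1,\dots,z_n$ identifies $\mathcal T_{\mathfrak a_z}$ with $\mathbb C^n$, so $\mathcal T$ has rank $n$ on the connected variety $\mathcal X$. Choose $d_0\ge2n$ such that the $\Delta_f$ generate $J$ when $f$ ranges over the finite set $\mathcal F$ of $n$-tuples of distinct even monomials of degree $\le d_0$. The sections $f_1\wedge\dots\wedge f_n$, $f\in\mathcal F$, generate the line bundle $\bigwedge^n\mathcal T$ and define a morphism $\psi:\mathcal X\to\mathbb P^{|\mathcal F|-1}$,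 with $\psi(\mathfrak a_z)=[\Delta_f(z)]_{f\in\mathcal F}$ for $z\in U$. In particular $U$ is disjoint from $V(J)$, and $\mathrm{Bl}_J$ is the closure of $\{(z,\psi(\mathfrak a_z)):z\in U\}$.

Let $\mathcal Y\subseteq\operatorname{Spec}\mathcal O\times\mathcal X$ be the closed set of pairs $(z,\mathfrak a)$ such that the support of $\mathfrak a$ with multiplicities is $\sum_j([z_j]+[-z_j])$. It is proper over $\operatorname{Spec}\mathcal O$, because $\mathcal X$ is proper over $S^{2n}\mathbb C^2$. So its image under $(z,\mathfrak a)\mapsto(z,\psi(\mathfrak a))$ is closed in $\operatorname{Spec}\mathcal O\times\mathbb P^{|\mathcal F|-1}$. This image contains the points $(z,\psi(\mathfrak a_z))$, hence $\mathrm{Bl}_J$, and its fiber over $0$ is $\psi(\mathcal X_0)$.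
\end{proof}

\begin{lemma}\label{lem:Diso}
$\dim\mathcal X_0\le n$.
\end{lemma}

\begin{proof}
The symplectic form of $\mathcal H$ is $\Gamma$-invariant, because $dx\wedge dy$ is. At a fixed point, an invariant tangent vector and an anti-invariant one pair to a number equal to its own negative, so they are orthogonal. Hence the restriction $\omega$ of the form to $\mathcal X$ is nondegenerate, and it is closed. Scaling $\mathbb C^2$ by $a\in\mathbb C^*$ induces an automorphism $\rho_a$ of $\mathcal X$ with $\rho_a^*\omega=a^2\omega$, since this holds on the dense set of the $\mathfrak a_z$. Let $Z$ be an irreducible component of $\mathcal X_0$ and $\pi:\tilde Z\to Z\subseteq\mathcal X$ a resolution, with $\tilde Z$ smooth and projective. The maps $\rho_a\pi:\tilde Z\to\mathcal X$ are homotopic to each other because $\mathbb C^*$ is connected. So the class of $(\rho_a\pi)^*\omega=a^2\pi^*\omega$ in $H^2(\tilde Z,\mathbb C)$ does not depend on $a$, and therefore is $0$. By Hodge theory a holomorphic form on a smooth projective variety with zero cohomology class vanishes, so $\pi^*\omega=0$. At a general point of $Z$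 the tangent space of $Z$ is thus an isotropic subspace of a symplectic space of dimension $2n$, and $\dim Z\le n$.
\end{proof}

By Lemmas~\ref{lem:Dint}, \ref{lem:Dfiber} and~\ref{lem:Diso}, $\lambda(D_n)\le\lambda(J_{\mathfrak m})\le n+1$. This proves Theorem~\ref{thm:supp}(a).

\section{Types $E_7$ and $E_8$}\label{sec:E}

We recall two facts. First, $-1\in W(E_7)$ and $W(E_7)\cong\{\pm1\}\times Sp_6(2)$ (Bourbaki). Second, the Steinberg character of $Sp_6(2)$ is irreducible of degree $2^9=512$ and vanishes on all elements whose order is divisible by the defining characteristic $2$.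

\begin{proof}[Proof of Theorem~\ref{thm:supp}\textup{(b)}]
Let $\chi$ be the inflation of the Steinberg character along $W(E_7)\to W(E_7)/\{\pm1\}\cong Sp_6(2)$. A reflection has order $2$ and is not $\pm1$, so its image has order $2$ and $\chi$ vanishes on it. Hence $\kappa_\chi=0\not\equiv7\pmod2$. By Theorem~\ref{thm:parity}, condition \eqref{eq:H} fails: in view of \eqref{eq:upper} there is a parabolic subgroup $W'\subseteq W(E_7)$ of rank $r'\ge2$ with $\lambda(W')=2r'$.

The group $W'$ is irreducible. Indeed, if it has $j\ge2$ irreducible factors of ranks $r_1,\dots,r_j$, then Lemma~\ref{lem:product} and \eqref{eq:upper} give $\lambda(W')\le1+\sum_i(2r_i-1)=2r'+1-j<2r'$. Parabolic subgroups are conjugate to subgroups generated by subsets of the simple reflections, so the irreducible ones correspond to connected subdiagrams of the $E_7$ diagram and have type $A_k$, $D_4$, $D_5$, $D_6$, $E_6$ or $E_7$. Type $A_k$ with $k\ge2$ is excluded by $\lambda(A_k)=k+1<2k$, and type $D_n$ by $\lambda(D_n)\le n+1<2n$. So $W'$ has type $E_6$ with $\lambda(E_6)=12$, or type $E_7$ with $\lambda(E_7)=14$. By \eqref{eq:upper}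 these values are maximal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $W(E_6)$ is a parabolic subgroup of $W(E_7)$, and $W(E_7)$ is one of $W(E_8)$. By Theorem~\ref{thm:supp}(b) and Lemma~\ref{lem:fibers}(b), $\lambda(E_7)\ge12$ in either case, and $\lambda(E_8)\ge\lambda(E_7)\ge12$. So for $W$ of type $E_7$ or $E_8$ the number $\mathrm{Cat}^{(m)}(W;1,1)=\dim M^{(m)}$ agrees for large $m$ with a polynomial of degree $\lambda(W)-1\ge11$ and positive leading coefficient. The right side of \eqref{eq:conj} at $q=1$ is the number \eqref{eq:ath} of positive regions, a polynomial of degree $7$, respectively $8$. Hence for all sufficiently large $m$ the left side of \eqref{eq:conj} at $q=1$ exceeds the right side, and \eqref{eq:conj} fails.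
\end{proof}

\begin{remark}
The proof of Theorem~\ref{thm:parity} uses \eqref{eq:H} only through the conclusion of Proposition~\ref{prop:closure}. So for $E_7$ there are an $m$ and a polynomial that vanishes to order $m$ along the fixed space of every reflection but is not integral over $A^m$.
\end{remark}

\begin{remark}
The bound $m_0$ in Theorem~\ref{thm:main} is not explicit, and nothing is claimed for small $m$. If $\lambda(E_6)=12$, then the conjecture fails also for $E_6$ and $m\gg0$, since \eqref{eq:ath} has degree $6<11$. If not, then $\lambda(E_7)=14$ and $\dim M^{(m)}(E_7)$ has the maximal possible growth order $m^{13}$. The argument does not decide which of the two cases occurs.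
\end{remark}

\begin{thebibliography}{1}

\bibitem{Stump}
Stump, \emph{$q,t$-Fu\ss{}--Catalan numbers for finite reflection groups}, 2010,
\texttt{http://www.mathstat.dal.ca/\allowbreak\%7Efaridi/\allowbreak research/\allowbreak inverse\_systems/\allowbreak Stump-2010-\allowbreak q,t-Fuss-\allowbreak Catalan-\allowbreak numbers-\allowbreak for-\allowbreak finite-\allowbreak reflection-\allowbreak groups.pdf}

\end{thebibliography}
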